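# Discrete sets in the plane up to conformal equivalence of their complements, and the relation $E_0$

Throughout, $\mathbb N=\{0,1,2,\dots\}$, an *affine map* of $\mathbb C$ is a map $w\mapsto aw+b$ with $a,b\in\mathbb C$, $a\neq 0$, and a *similarity* of $\mathbb R^d$ is a bijection $g$ with $|g(u)-g(v)|=\lambda|u-v|$ for a constant $\lambda>0$; it has the form $g(u)=\lambda Au+b$ with $A$ orthogonal. Affine maps of $\mathbb C$ are similarities of $\mathbb R^2$. "Conformally equivalent", for planar domains, means biholomorphic.

## 1. Closed sets as points, Borel reductions, hyperfinite relations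

**Definition 1 (Effros Borel structure).** For a Polish space $M$, $\mathcal F(M)$ is the set of closed subsets of $M$, with the $\sigma$-algebra generated by the sets $\{F: F\cap U\ne\emptyset\}$, $U\subseteq M$ open. It is a standard Borel space.

*Example.* $\{F\in\mathcal F(\mathbb C):0\in F\}=\bigcap_{n\ge1}\{F:F\cap B(0,1/n)\neq\emptyset\}$, because $F$ is closed. So this set is Borel.

**Fact (KRN), Kuratowski–Ryll-Nardzewski.** For $M$ Polish there are Borel maps $\sigma_i:\mathcal F(M)\setminus\{\emptyset\}\to M$, $i\in\mathbb N$, such that $\{\sigma_i(F)\}_i$ is a dense subset of $F$ for every $F$.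

**Definition 2 (discrete sets).** $\mathcal F_d(\mathbb C)$ is the set of $S\in\mathcal F(\mathbb C)$ with no accumulation point in $\mathbb C$. Let $\mathcal F_\infty$ be the set of infinite $S\in\mathcal F_d(\mathbb C)$. We define $\mathcal F_d(M)$ in the same way for $M=\mathbb R^d$ and for $M=\mathbb D$, the open unit disc.

*Example.* $\emptyset$, $\{0,1\}$, $\mathbb Z$ and $\mathbb Z+i\mathbb Z$ lie in $\mathcal F_d(\mathbb C)$. The closed set $\{0\}\cup\{1/n:n\ge1\}$ does not, since it accumulates at $0$.

**Lemma 1 (Borel bookkeeping).** Let $M$ be $\mathbb R^d$ or $\mathbb D$.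

1. $\mathcal F_d(M)$ is Borel in $\mathcal F(M)$, hence standard Borel. If $S\in\mathcal F_d(M)$ is nonempty, then $\{\sigma_i(S)\}_i=S$. The sets of finite and of infinite $S$ are Borel, and so is $\{(z,S): z\in S\}\subseteq M\times\mathcal F_d(M)$.
2. If a Polish group $G$ acts continuously on $M$, then $(g,F)\mapsto gF$ is a Borel map $G\times\mathcal F(M)\to\mathcal F(M)$.

*Proof.* (1) Let $B_0\subseteq B_1\subseteq\cdots$ be open balls about $0$ with compact closure in $M$ and union $M$. A closed $F\ne\emptyset$ is in $\mathcal F_d(M)$ iff $F\cap B_N$ is finite for all $N$. If only finitely many values $\sigma_i(F)$ lie in $B_N$, then removing them from $B_N$ leaves an open set which contains no $\sigma_i(F)$, hence no point of $F$. So $F\cap B_N$ is finite iff for some $k$ no $k+1$ distinct values $\sigma_i(F)$ lie in $B_N$, which is a Borel condition. A set $S\in\mathcal F_d(M)$ has no proper dense subset, so $\{\sigma_i(S)\}_i=S$. Thus $|S|\ge k$ iff there are $i_1,\dots,i_k$ with $\sigma_{i_1}(S),\dots,\sigma_{i_k}(S)$ distinct, and $z\in S$ iff $z=\sigma_i(S)$ for some $i$.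

(2) For $F\neq\emptyset$ and $U$ open, $gF\cap U\ne\emptyset$ iff $F\cap g^{-1}U\neq\emptyset$ iff $\exists i\ g\sigma_i(F)\in U$, by density. $\square$

In particular $(a,b,S)\mapsto aS+b$ is Borel.

**Definition 3 (Borel reducibility).** For equivalence relations $E_1,E_2$ on standard Borel spaces $X_1,X_2$, $E_1\le_BE_2$ means that there is a Borel $f:X_1\to X_2$ with $x\,E_1\,y\iff f(x)\,E_2\,f(y)$. We write $E_1\sim_BE_2$ if $E_1\le_BE_2$ and $E_2\le_BE_1$. A relation is *smooth* if it is $\le_B$ equality on a standard Borel space.

*Example.* On $\mathbb R$, the relation $x-y\in\mathbb Z$ is smooth: $x\mapsto x-\lfloor x\rfloor$ is Borel, and equivalent points are exactly those with the same image.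

**Definition 4 ($E_0$; countable and hyperfinite relations).** $E_0$ is the relation on $2^{\mathbb N}$ given by $x\,E_0\,y\iff\exists m\,\forall n\ge m\ x(n)=y(n)$. A Borel equivalence relation is *countable* if its classes are countable. It is *hyperfinite* if it is an increasing union of a sequence of Borel equivalence relations with finite classes.

*Example.* $E_0$ is hyperfinite: it is the increasing union of the relations $x\,F_m\,y\iff\forall n\ge m\ x(n)=y(n)$, whose classes have $2^m$ elements. Equality on a standard Borel space is hyperfinite: take every term of the union to be equality.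

**Definition 5 (tail relation).** For $U:Y\to Y$, put $y\,E_t(U)\,y'\iff\exists i,j\ U^i(y)=U^j(y')$.

*Example.* On the countable set $\mathbb Z\times\mathbb N$ let $U(k,n)=(\lfloor k/2\rfloor,n+1)$. Think of $(k,n)$ as the place $k2^n$ on the line, seen at scale $2^n$. Iterating $k\mapsto\lfloor k/2\rfloor$ leads from $k\ge0$ to $0$ and from $k<0$ to $-1$, and both $0$ and $-1$ are fixed. So $E_t(U)$ has exactly two classes, $\{k\ge0\}$ and $\{k<0\}$. The orbits of $(0,0)$ and $(-1,0)$ stay neighbors at every level and never meet.

We shall use the following textbook and published facts.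

**Fact (LN), Lusin–Novikov.** If $X,Y$ are standard Borel and $B\subseteq X\times Y$ is Borel with countable sections $B_x$, then the projection of $B$ to $X$ is Borel, and there is a Borel map defined on it whose graph lies in $B$ (a *Borel uniformization*).

*Example.* $B=\{(S,z):S\in\mathcal F_d(\mathbb C)\setminus\{\emptyset\},\,z\in S\}$ has countable sections, and $\sigma_0$ uniformizes it.

**Fact (H1)** (Dougherty–Jackson–Kechris, *The structure of hyperfinite Borel equivalence relations*, Trans. AMS 341 (1994), below DJK). A countable Borel equivalence relation is hyperfinite iff it is $\le_BE_0$. Borel subrelations of hyperfinite relations are hyperfinite.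

**Fact (H2)** (DJK, Cor. 8.2). If $U:Y\to Y$ is a countable-to-one Borel map on a standard Borel space, then $E_t(U)$ is hyperfinite.

**Fact (H3)** (Jackson–Kechris–Louveau, *Countable Borel equivalence relations*, J. Math. Log. 2 (2002), Prop. 1.3(vii), below JKL). If $E_1\subseteq E_2$ are countable Borel equivalence relations, $E_1$ is hyperfinite, and every $E_2$-class contains only finitely many $E_1$-classes, then $E_2$ is hyperfinite.

*Example for (H3).* Let $E_1=E_0$ and let $x\,E_2\,y$ mean that $x\,E_0\,y$ or $x\,E_0\,\bar y$, where $\bar y(n)=1-y(n)$. Since $y$ and $\bar y$ differ everywhere, each $E_2$-class contains exactly two $E_1$-classes.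

**Fact (HKL), Glimm–Effros dichotomy** (Harrington–Kechris–Louveau, J. AMS 3 (1990)). If a Borel equivalence relation is not smooth, then $E_0$ is $\le_B$ it.

## 2. The relation $E$ on discrete sets, and Conjecture 5.1

For $S\in\mathcal F_d(\mathbb C)$ the set $\mathbb C\setminus S$ is a planar domain.

**Definition 6.** $E$ is the relation on $\mathcal F_d(\mathbb C)$ given by $S\,E\,S'$ iff $\mathbb C\setminus S$ and $\mathbb C\setminus S'$ are conformally equivalent.

*Example.* $\mathbb Z\,E\,(2i\mathbb Z+5)$ via $w\mapsto2iw+5$. Also $\{0,1,2,3\}\,E\,\{0,\tfrac13,\tfrac12,1\}$: the map $w\mapsto1/w$ carries $\{0,1,2,3,\infty\}$ onto $\{\infty,1,\frac12,\frac13,0\}$, so it carries one complement in $\mathbb C$ biholomorphically onto the other. No affine map does this: an affine map between these collinear sets would preserve the proportions of consecutive gaps up to reversal, and the gaps are $1,1,1$ in the first set and $\frac13,\frac16,\frac12$ in the second.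

How hard is it to decide whether two such domains are conformally equivalent, if the decision must go through a Borel assignment of invariants? Are real numbers enough, or binary sequences up to finite changes, or is something more needed? It is known that $E_0\le_BE$. Conjecture 5.1 in the paper cited as "The Complexity Of The Classification Of" says that $E\sim_BE_0$, and the problem is to prove or disprove it.

**Theorem A.** $E\sim_BE_0$. So the conjecture is true.

The lower bound is reproved in Section 4. The upper bound $E\le_BE_0$ is the main work.

## 3. Biholomorphisms of the complements are Möbius maps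

**Proposition 2.** $S\,E\,S'$ iff there is a Möbius map $\varphi$ with $\varphi(S\cup\{\infty\})=S'\cup\{\infty\}$. If $S$ is infinite, this holds iff $S'=aS+b$ for some $a\ne0$, $b\in\mathbb C$.

*Proof.* Let $f:\mathbb C\setminus S\to\mathbb C\setminus S'$ be biholomorphic.

**Step 1: extend $f$ across $S$.** The purpose is to get a map on all of $\mathbb C$. Let $s\in S$; it is an isolated singularity of $f$. Take a small punctured disc $A$ about $s$ in $\mathbb C\setminus S$ and an open disc $V\subseteq\mathbb C\setminus S$ disjoint from $A$. If $s$ were essential, $f(A)$ would be dense by Casorati–Weierstrass, so it would meet the open set $f(V)$, contradicting injectivity. So $s$ is removable or a pole, and $f$ extends to a holomorphic $\tilde f:\mathbb C\to\hat{\mathbb C}=\mathbb C\cup\{\infty\}$.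

**Step 2: $\tilde f$ is injective.** This is needed to identify the image. Suppose $\tilde f(p)=\tilde f(q)$ with $p\ne q$, and take disjoint open discs about $p$ and $q$. Their images are open and share a point, so they meet in a nonempty open set $W$. The set $\tilde f(S)$ is countable, so some $v\in W$ is not in it. Then $v$ is attained in both discs, at points outside $S$. So $f$ takes the value $v$ twice, a contradiction.

**Step 3: $\tilde f$ omits exactly one point.** This will force $\tilde f$ to be Möbius. The image $\tilde f(\mathbb C)$ is a simply connected domain in $\hat{\mathbb C}$, biholomorphic to $\mathbb C$. It is not $\hat{\mathbb C}$, which is compact. If it omitted two points, a Möbius map would move one of them to $\infty$ and make the image a simply connected proper subdomain of $\mathbb C$. By the Riemann mapping theorem that subdomain is biholomorphic to $\mathbb D$, and we would obtain a nonconstant bounded entire function, against Liouville. So exactly one point $c$ is omitted.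

**Step 4: conclude.** Let $\mu$ be Möbius with $\mu(c)=\infty$. Then $\mu\circ\tilde f$ is an injective entire function, hence affine, and so $f$ is the restriction of a Möbius map $\varphi$. It satisfies $\varphi(\mathbb C\setminus S)=\mathbb C\setminus S'$; taking complements in $\hat{\mathbb C}$, $\varphi(S\cup\{\infty\})=S'\cup\{\infty\}$. Conversely, such a $\varphi$ restricts to a biholomorphism of $\mathbb C\setminus S$ onto $\mathbb C\setminus S'$.

If $S$ is infinite, so is $S'$, and $\infty$ is the unique accumulation point in $\hat{\mathbb C}$ of each of $S\cup\{\infty\}$ and $S'\cup\{\infty\}$. As $\varphi$ is a homeomorphism, $\varphi(\infty)=\infty$, so $\varphi$ is affine and $\varphi(S)=S'$. Conversely an affine map is Möbius and fixes $\infty$. $\square$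

## 4. Finite sets are smooth; sets on a line already carry $E_0$

For $|S|=0,1,2$ there is one class each, since affine maps move any one or two points to any others. For $|S|=3$ an affine map brings $S$ to the form $\{0,1,\lambda\}$, and the invariant is the cross-ratio of $0,1,\infty,\lambda$ up to reordering, that is, the set of the six (possibly coinciding) values $\lambda,\,1-\lambda,\,1/\lambda,\,1/(1-\lambda),\,\lambda/(\lambda-1),\,(\lambda-1)/\lambda$. The general finite case is handled the same way.

**Lemma 3.** $E$ restricted to the finite sets is smooth.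

*Proof.* Let $|S|=k\ge2$ and $T=S\cup\{\infty\}$. For an ordered triple of distinct $a,b,c\in T$ let $\varphi_{abc}$ be the Möbius map sending $a,b,c$ to $0,1,\infty$. Put
$$I(S)=\{\varphi_{abc}(T)\setminus\{\infty\}: a,b,c\in T\text{ distinct}\},$$
a finite set of $k$-element sets. Fix a Borel linear order on $\mathcal F_d(\mathbb C)$ (transport the order of $\mathbb R$ along a Borel injection into $\mathbb R$), and let $J(S)$ be the least element of $I(S)$. Put also $J(\emptyset)=\emptyset$ and $J(\{s\})=\{0\}$. Since the finite set $S$ is enumerated in a Borel way by listing the distinct values $\sigma_i(S)$ in order of first appearance, each $\varphi_{abc}(T)\setminus\{\infty\}$, with $a,b,c$ given by their places in the list, depends on $S$ in a Borel way, and $J$ is Borel.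

If $\psi$ is Möbius with $\psi(T)=T'$, where $T'=S'\cup\{\infty\}$, then $\varphi_{\psi a,\psi b,\psi c}\circ\psi=\varphi_{abc}$, so $I(S)=I(S')$ and $J(S)=J(S')$. Conversely, if $J(S)=J(S')$ then $|S|=|S'|$, and $T,T'$ are both Möbius equivalent to $J(S)\cup\{\infty\}$ (for $|S|\le1$, use that there is one class of each size). So $J$ reduces $E$ on finite sets to equality. $\square$

Now the simplest infinite sets. Let $e_1$ be a unit vector in $\mathbb R^d$ (in $\mathbb C=\mathbb R^2$ take $e_1=1$). For $x\in2^{\mathbb Z}\setminus\{0\}$ put
$$S_x=\{ne_1:n\in\mathbb Z\}\cup\{(n+\tfrac1{10})e_1:\ x(n)=1\}.$$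

**Lemma 4.** If $x,y$ are shifts of each other, an integer translation along $e_1$ carries $S_x$ onto $S_y$. If $g$ is a similarity of $\mathbb R^d$ with $gS_x=S_y$, then $y$ is a shift of $x$.

*Proof.* The first statement is clear. Let $gS_x=S_y$. Consecutive gaps in $S_x$ are $1$, $\frac1{10}$ or $\frac9{10}$, and the minimal distance $\frac1{10}$ is attained exactly by the pairs $\{n,n+\frac1{10}\}e_1$ with $x(n)=1$. There is at least one such pair because $x\ne0$. The same holds for $y$. So $g$ is an isometry, it maps these pairs to these pairs, and it preserves the line $\mathbb Re_1$, on which it acts as $t\mapsto t+c$ or $t\mapsto c-t$.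

If $t\mapsto t+c$, a pair $\{n,n+\frac1{10}\}$ goes to a pair $\{m,m+\frac1{10}\}$, so $c=m-n\in\mathbb Z$ and $y(n+c)=x(n)$ for all $n$. If $t\mapsto c-t$, the pair $\{n,n+\frac1{10}\}$ goes to $\{c-n-\frac1{10},c-n\}=\{m,m+\frac1{10}\}$, so $c\in\mathbb Z+\frac1{10}$. Then the integers, which lie in $S_x$, are mapped onto all of $\mathbb Z+\frac1{10}$, so $y\equiv1$. Applying this to $g^{-1}$, $x\equiv1$. So $x=y$. $\square$

**Lemma 5.** The shift equivalence relation on $2^{\mathbb Z}\setminus\{0\}$ is not smooth, and $E_0$ is $\le_B$ it. Consequently $E_0\le_BE|\mathcal F_\infty$, hence $E_0\le_BE$.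

*Proof.* Suppose it is smooth; as every standard Borel space embeds in $\mathbb R$ by a Borel injection, there is a Borel $f$ into $\mathbb R$ with $f(x)=f(y)$ iff $x,y$ are shift equivalent. The Bernoulli measure is shift-ergodic, so each invariant set $\{f<q\}$, $q\in\mathbb Q$, has measure $0$ or $1$, and $f$ is almost everywhere constant. Then one class has measure $1$; but classes are countable and the measure is nonatomic. This is a contradiction, and (HKL) gives the second claim. The map $x\mapsto S_x$ is Borel, since for $U$ open $S_x\cap U\ne\emptyset$ iff some $ne_1\in U$ or some $n$ has $(n+\frac1{10})e_1\in U$ and $x(n)=1$. By Lemma 4 (with $d=2$) and Proposition 2 it reduces shift equivalence to $E|\mathcal F_\infty$. $\square$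

## 5. Canonical normalizations, and a missing unit of length

**A normal form.** For $S\in\mathcal F_\infty$ pick $s\in S$ and a nearest neighbor $t$ of $s$ in $S$; it exists because $S$ is locally finite. The set $(S-s)/(t-s)$ is affinely equivalent to $S$, contains $0$ and $1$, and has no other point closer to $0$ than $1$. One would like to choose the base pair $(s,t)$ so cleverly that the normalized set depends only on the affine class of $S$. A Borel choice of this kind would reduce $E|\mathcal F_\infty$ to equality, and by Lemma 5 this is impossible. Allowing a nonempty finite set of normalized sets, depending only on the class, does not help: one could take the least of them in a Borel linear order. So one has to keep *all* base pairs, and we obtain a countable equivalence relation, whose classes are the countable sets of normalizations of a given $S$. The task is to show that it is hyperfinite.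

**One scale at a time.** On the sets $S_x$ the least gap serves as a unit of length. With a unit one would try this: at level $n$ choose points pairwise more than $2^n$ apart such that every point is within $2^n$ of a chosen one, and send each chosen point at level $n$ to a nearby chosen point at level $n+1$. This stops as soon as $S$ offers no unit. Take
$$S=\{n:n\ge1\}\cup\{n+\tfrac1{n+1}:n\ge1\}.$$
Its consecutive gaps are $\frac1{n+1}$ and $\frac n{n+1}$, so the infimum of the gaps is $0$ and is not attained. A base pair $(n,n+\frac1{n+1})$ has its own unit $\frac1{n+1}$, and the ratio of two such units is unbounded. "Level $n$" for one base pair is not level $n$ for another.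

**The way around.** Do not try to agree on a level. Make the scale part of the point: work with pairs (base pair, $n$), the base pair giving a *location* and $2^n$ times its unit giving a *size*. Compare sizes only by their actual ratio in a common plane. Choose one maximal separated family of such pairs, in location and scale simultaneously, and move upward inside it. In a fixed plane each pair is a point $(z,\ell)$ of the half-space $\mathbb C\times(0,\infty)$, and "upward" is the direction of increasing $\ell$.

One would hope that upward orbits from the same class eventually merge. The example after Definition 5 shows that a map of this type can have two orbits that stay neighbors forever. But at a large height $H$ all upward orbits under consideration pass through a region of size comparable to $H$, and only boundedly many separated points fit there. So each class splits into boundedly many tail classes, and this is exactly what (H3) can absorb.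

## 6. The graph of locations with scales

Let
$$Z=\{S\in\mathcal F_\infty:\ 0,1\in S,\ |s|\ge1\text{ for all }s\in S\setminus\{0\}\},\qquad P=Z\times\mathbb N.$$
$Z$ is Borel by Lemma 1, and in $S\in Z$ the point $1$ is a nearest neighbor of $0$. *Example:* $\mathbb Z\in Z$, but $\frac12\mathbb Z\notin Z$.

**Definition 7.** $(S,n)\,F\,(S',m)$ iff $S,S'$ are affinely equivalent. $(S,n)\,R\,(S',m)$ iff there is an affine $g(w)=aw+b$ with
$$g(S')=S,\qquad 2^{n-1}\le|a|2^m\le2^{n+1},\qquad|b|\le\max(2^n,|a|2^m).\tag{1}$$
So, seen in the plane of $S$, $(S',m)$ sits at $b$ with size $|a|2^m$, while $(S,n)$ sits at $0$ with size $2^n$. $R$ says that the sizes agree up to a factor $2$ and the distance is at most the larger size.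

*Example.* For $S=S'=\mathbb Z$ the maps $g$ with $g(\mathbb Z)=\mathbb Z$ are $w\mapsto\pm w+b$, $b\in\mathbb Z$. Taking $b=0$ for the "if" part, $(\mathbb Z,n)\,R\,(\mathbb Z,m)$ iff $|n-m|\le1$.

**Step 1: $R$ and $F$ are Borel, $F$ is countable, $R$ is reflexive and symmetric.** This makes the tools of Section 1 applicable. If $S,S'\in Z$ and $g(S')=S$, then $b=g(0)\in S$ and $a+b=g(1)\in S$. So "there is $g$" may be replaced by "there are $i,j$ with $b=\sigma_i(S)$ and $a=\sigma_j(S)-b\neq0$", and the remaining conditions are Borel by Lemma 1. Hence $R$ and $F$ are Borel. $F$ is an equivalence relation, with countable classes because countably many pairs $(a,b)$ occur for a given $S$ and each determines $S'=g^{-1}(S)$.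

Reflexivity: $g=\mathrm{id}$. Symmetry: let $g$ satisfy (1). Then $g^{-1}(w)=a^{-1}w-b/a$ maps $S$ onto $S'$. Dividing (1) by $|a|$ gives $2^{n-1}/|a|\le2^m\le2^{n+1}/|a|$, that is, $2^{m-1}\le2^n/|a|\le2^{m+1}$, and $|b/a|\le\max(2^m,2^n/|a|)$. This is (1) for $(S',m)\,R\,(S,n)$.

**Step 2: each $(S,n)$ is $R$-related to only finitely many elements.** This makes a separated family constructible. In (1), $b\in S$ and $|b|\le2^{n+1}$, so there are finitely many $b$. Since $g$ is a similarity and $1$ is a nearest neighbor of $0$ in $S'$, the point $a+b=g(1)$ is a nearest neighbor of $b=g(0)$ in $S$; for each $b$ there are finitely many of these, so finitely many $a$. The pair $(a,b)$ determines $S'$, and $2^{n-1}\le|a|2^m\le2^{n+1}$ leaves finitely many $m$.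

**Step 3: a Borel maximal separated family.** We state it in a form that will be used twice.

**Lemma 6.** Let $R$ be a reflexive symmetric Borel relation with countable sections on a standard Borel space $P$. Suppose $P=\bigcup_{m}P_m$ is a countable union of Borel sets such that every $p\in P_m$ is $R$-related to only finitely many elements of $P_m$. Then there is a Borel $Y\subseteq P$ such that distinct elements of $Y$ are never $R$-related, and every $p\in P$ is $R$-related to some $y\in Y$.

*Proof.* For Borel $B\subseteq P$ let $N(B)=\{p:\exists q\in B\ (q\neq p,\ p\,R\,q)\}$. It is the projection of a Borel set with countable sections, hence Borel by (LN). Call $C\subseteq P$ independent if distinct elements of $C$ are not $R$-related.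

Let $\{A_i\}$ be a countable algebra of Borel sets separating points of $P$. Put $D_{m,i}=(P_m\cap A_i)\setminus N(P_m\cap A_i)$. This is Borel and independent: if $p\neq q$ lie in it and $p\,R\,q$, then $q\in P_m\cap A_i$ puts $p$ in $N(P_m\cap A_i)$. The sets $D_{m,i}$ cover $P$: given $p\in P_m$, let $q_1,\dots,q_k$ be the elements of $P_m$ other than $p$ that are $R$-related to $p$; for each $j$ some member of the algebra contains $p$ and not $q_j$, and the intersection of these members is an $A_i$ with $p\in D_{m,i}$ (if $k=0$, take $A_i=P$).

Enumerate the sets $D_{m,i}$ as $C_0,C_1,\dots$ and put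
$$Y_0=C_0,\qquad Y_{i+1}=Y_i\cup(C_{i+1}\setminus N(Y_i)),\qquad Y=\bigcup_iY_i.$$
These sets are Borel. By induction each $Y_i$ is independent: the new elements lie in the independent set $C_{i+1}$ and are not $R$-related to $Y_i$ except possibly by equality. So $Y$ is independent. Let $p\in C_i$. If $p\in Y$, use $p\,R\,p$. Otherwise $i\ge1$ and $p\in N(Y_{i-1})$, so $p$ is $R$-related to an element of $Y$. $\square$

Fix $Y\subseteq P$ as in Lemma 6, applied with the trivial cover $P_0=P$, which is allowed by Step 2.

**Step 4: reading $R$ in a common plane.** This converts independence of $Y$ into separation of points.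

**Lemma 7.** Let $S_*\in Z$, $(S,n),(S',m)\in P$, and let $g(w)=\alpha w+z$, $g'(w)=\alpha'w+z'$ be affine with $g(S)=S_*=g'(S')$. Put $\ell=|\alpha|2^n$, $\ell'=|\alpha'|2^m$. If $\frac12\le\ell'/\ell\le2$ and $|z'-z|\le\max(\ell,\ell')$, then $(S,n)\,R\,(S',m)$.

*Proof.* The map $h=g^{-1}g'$ sends $S'$ onto $S$. It is $h(w)=aw+b$ with $a=\alpha'/\alpha$, $b=(z'-z)/\alpha$. So $|a|2^m=\ell'/|\alpha|$, $|b|=|z'-z|/|\alpha|$ and $2^n=\ell/|\alpha|$. Dividing the two hypotheses by $|\alpha|$ gives (1) for $h$. $\square$

## 7. The upward map and the packing count

**Step 5: definition of $U$.** This gives a map to which (H2) applies. The set $\{((S,n),y')\in Y\times Y:(S,n+2)\,R\,y'\}$ is Borel with finite nonempty sections, by Step 2 and the choice of $Y$. By (LN) there is a Borel $U:Y\to Y$ with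
$$(S,n+2)\,R\,U(y)\qquad\text{for }y=(S,n)\in Y.$$
Then $y\,F\,U(y)$. So $E_t(U)\subseteq F|Y$, and $U$ is countable-to-one because each fiber lies in one $F$-class.

Why $n+2$? Relation $R$ may lose a factor $2$ in size. With $n+1$, (1) would only say that the size does not decrease; with $n+2$ it at least doubles, as we see next.

**Step 6: an orbit of $U$ rises geometrically and drifts by at most a multiple of its height.** Fix an $F$-class and some $S_*\in Z$ whose pairs $(S_*,n)$ lie in it. Let $y_0\in Y$ be in the class, $y_i=U^i(y_0)=(S_i,n_i)$. Choose an affine $g_0$ with $g_0(S_0)=S_*$. Let $h_i(w)=a_iw+b_i$ witness $(S_i,n_i+2)\,R\,(S_{i+1},n_{i+1})$, so $h_i(S_{i+1})=S_i$. Put $g_{i+1}=g_ih_i$; then $g_i(S_i)=S_*$ for all $i$. Write $g_i(w)=\alpha_iw+z_i$ and $\ell_i=|\alpha_i|2^{n_i}$. Then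
$$\alpha_{i+1}=\alpha_ia_i,\qquad z_{i+1}=z_i+\alpha_ib_i.$$
By (1), $2^{n_i+1}\le|a_i|2^{n_{i+1}}\le2^{n_i+3}$. Multiplying by $|\alpha_i|$,
$$2\ell_i\le\ell_{i+1}\le8\ell_i.\tag{2}$$
By (1) also $|b_i|\le\max(2^{n_i+2},|a_i|2^{n_{i+1}})$, hence
$$|z_{i+1}-z_i|=|\alpha_i||b_i|\le\max(4\ell_i,\ell_{i+1})\le2\ell_{i+1}.$$
Summing, and using (2) in the form $\ell_i\le2^{-(j-i)}\ell_j$,
$$|z_j-z_0|\le2\sum_{i=1}^j\ell_i\le4\ell_j.\tag{3}$$

**Step 7: every $F|Y$-class contains at most $K=3\cdot67^2$ classes of $E_t(U)$.** This is the heart of the proof. Let $y^1,\dots,y^N$ be elements of the $F|Y$-class lying in distinct $E_t(U)$-classes. Form $z_i^r,\ell_i^r,g_i^r$ from $y^r$ as in Step 6, all with the same $S_*$. Choose $H$ larger than all $\ell_0^r$ and all $|z_0^r|$. For each $r$ let $j_r$ be least with $\ell^r_{j_r}\ge H$. It exists by (2), and $j_r\ge1$, so $\ell^r_{j_r}\le8\ell^r_{j_r-1}<8H$. Thus, by (3),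
$$H\le\ell^r_{j_r}\le8H,\qquad|z^r_{j_r}|\le|z_0^r|+4\ell^r_{j_r}\le H+32H=33H.$$
Put $q_r=U^{j_r}(y^r)=(S^r,n^r)$ and write $z^r,\ell^r,g^r$ for $z^r_{j_r},\ell^r_{j_r},g^r_{j_r}$. The $q_r$ are pairwise distinct, since $q_r=q_{r'}$ with $r\neq r'$ would make $y^r,y^{r'}$ tail equivalent. As they lie in $Y$, they are pairwise not $R$-related. By Lemma 7, for $r\ne r'$,
$$\frac{\ell^{r'}}{\ell^r}\notin[\tfrac12,2]\qquad\text{or}\qquad|z^r-z^{r'}|>\max(\ell^r,\ell^{r'})\ge H.$$
Split $[H,8H]$ into $[H,2H)$, $[2H,4H)$, $[4H,8H]$. Two sizes in the same interval have ratio in $[\frac12,2]$. So the points $z^r$ with $\ell^r$ in one of the intervals are pairwise more than $H$ apart, and they lie in a disc of radius $33H$. The discs of radius $H/2$ about them are disjoint and lie in a disc of radius $33.5H$. Comparing areas, there are at most $(33.5/0.5)^2=67^2$ of them. Hence $N\le3\cdot67^2$.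

**Step 8: $F|Y$ is hyperfinite.** $E_t(U)=\bigcup_{i,j}\{(y,y'):U^i(y)=U^j(y')\}$ is Borel and contained in the countable relation $F|Y$. It is hyperfinite by (H2). By Step 7 and (H3), $F|Y$ is hyperfinite.

## 8. From $F|Y$ back to $E$

**Step 9: $E|\mathcal F_\infty\le_BF|Y$.** We attach to each $S$ some element of $Y$ in its class. Let $B\subseteq\mathcal F_\infty\times Y$ be the set of $(S,(S',m))$ with $S'$ affinely equivalent to $S$. If $aS'+b=S$ with $S'\in Z$, then $b\in S$ and $a+b\in S$. So $(S,(S',m))\in B$ iff there are $i,j$ such that $b=\sigma_i(S)$ and $a=\sigma_j(S)-b\ne0$ satisfy $aS'+b=S$. Thus $B$ is Borel, with countable sections. The sections are nonempty: take $s\in S$ and a nearest neighbor $t$ of $s$ in $S$; then $S'=(S-s)/(t-s)\in Z$, and $(S',0)\,R\,y$ for some $y\in Y$, whose first coordinate is affinely equivalent to $S'$, hence to $S$. A Borel uniformization $\theta:\mathcal F_\infty\to Y$ of $B$ satisfies, by Proposition 2, $S\,E\,S'\iff\theta(S)\,F\,\theta(S')$.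

**Step 10: conclusion.** We join the finite and infinite parts, which are Borel and $E$-invariant. By Lemma 3 and Step 9, $E\le_B\mathrm{id}\sqcup F|Y$, where $\mathrm{id}$ is equality on a standard Borel space. The relation $\mathrm{id}\sqcup F|Y$ is countable and hyperfinite, so it is $\le_BE_0$ by (H1). Hence $E\le_BE_0$. With Lemma 5, $E\sim_BE_0$. This proves Theorem A. $\blacksquare$

## 9. Scaling actions on metric spaces that are doubling at large scales

The argument used three features of $\mathbb C$ and the affine group: maps multiply distances by a factor, bounded location and bounded scale leave a compact set of maps, and balls can be packed only boundedly. The following theorem isolates them.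

*Example of the doubling condition below.* In $\mathbb R^d$ one can take $r_0=0$ and $D=5^d$: a maximal set of points of a closed ball of radius $r$ that are pairwise more than $r/2$ apart gives balls of radius $r/2$ covering it; the balls of radius $r/4$ about these points are disjoint and lie in a ball of radius $5r/4$, so there are at most $5^d$ of them.

**Theorem B.** Let $(M,d)$ be a metric space, $o\in M$, and suppose there are $D\in\mathbb N$, $r_0\ge0$ such that every closed ball of radius $r\ge r_0$, $r>0$, is covered by $D$ closed balls of radius $r/2$. Let $G$ be a locally compact second countable group acting continuously on $M$ with $d(gx,gy)=\lambda(g)d(x,y)$, where $\lambda:G\to\mathbb R_{>0}$ is a continuous homomorphism. Suppose that for every $C\ge1$ the set $Q_C=\{g:d(go,o)\le C,\ C^{-1}\le\lambda(g)\le C\}$ is compact. Then for every Borel action of $G$ on a standard Borel space $X$, the orbit equivalence relation satisfies $E_G^X\le_BE_0$.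

*Examples.* (a) $M=\mathbb C$, $o=0$, $G$ the affine group, $\lambda(aw+b)=|a|$: $Q_C$ is $\{|b|\le C,\ C^{-1}\le|a|\le C\}$, compact in $(\mathbb C\setminus\{0\})\times\mathbb C$. (b) $M=\mathbb Q_p^d$ with the sup norm, $o=0$, $G=\mathbb Q_p^d\rtimes\mathbb Q_p^*$ acting by $x\mapsto ax+b$, $\lambda=|a|_p$: $Q_C=\{\|b\|\le C,\ C^{-1}\le|a|_p\le C\}$ is compact. Doubling holds with $r_0=0$ and $D=p^d$: if $p^k\le r<p^{k+1}$, the closed ball of radius $r$ is the ball of radius $p^k$, which is a union of $p^d$ balls of radius $p^{k-1}\le p^k/2\le r/2$.

*Proof.* **Step 1: topology and a countable section.** This replaces the passage to base pairs. By Becker–Kechris (*The Descriptive Set Theory of Polish Group Actions*, Thm 5.2.1) we may assume that $X$ is Polish and the action continuous. Then for compact $Q\subseteq G$ the set $\{(x,x'):x\in Qx'\}$ is closed: if $x_k=q_kx_k'$ with $x_k\to x$ and $x_k'\to x'$, pass to a subsequence with $q_k\to q\in Q$; then $x=qx'$. By Kechris (*Countable sections for locally compact group actions*, Ergodic Theory Dynam. Systems 12 (1992)) there are a Borel $Y\subseteq X$ meeting every orbit and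 a neighborhood $V$ of $1$ with $Vy\cap Y=\{y\}$ for all $y\in Y$.

**Step 2: $Qx\cap Y$ is finite for $Q$ compact and $x\in X$.** This gives local finiteness. Take an open $W\ni1$ with $WW^{-1}\subseteq V$ and cover $Q$ by finitely many $Wc_1,\dots,Wc_k$. If $q_1=w_1c_i$, $q_2=w_2c_i$ lie in the same $Wc_i$ and $q_1x,q_2x\in Y$, then $q_1x=w_1w_2^{-1}q_2x\in V(q_2x)\cap Y$, so $q_1x=q_2x$. Hence $|Qx\cap Y|\le k$.

**Step 3: the relations $F$ and $R$.** Let $P=Y\times\mathbb Z$ and $(y,n)\,F\,(y',m)\iff y\,E_G^X\,y'$. Since $G=\bigcup_{C\in\mathbb N,\,C\ge1}Q_C$, $y\,E_G^X\,y'$ holds iff $y\in Q_Cy'$ for some such $C$. So $E_G^X$ is a countable union of closed sets, and $F$ is Borel. Its classes are countable by Step 2. Let $(y,n)\,R\,(y',m)$ iff $gy'=y$ for some $g\in Q_{n,m}$, where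
$$Q_{n,m}=\{g:\ 2^{n-1}\le\lambda(g)2^m\le2^{n+1},\ d(go,o)\le\max(2^n,\lambda(g)2^m)\}.\tag{4}$$
This is a closed subset of some $Q_C$, because $\lambda(g)\in[2^{n-m-1},2^{n-m+1}]$ and $d(go,o)\le2^{n+1}$. So it is compact, and $R$ is Borel by Step 1. $R$ is reflexive via $g=1$. It is symmetric: if $g\in Q_{n,m}$ and $gy'=y$, then $g^{-1}y=y'$; dividing (4) by $\lambda(g)$ gives $2^{m-1}\le\lambda(g^{-1})2^n\le2^{m+1}$ and
$$d(g^{-1}o,o)=\lambda(g)^{-1}d(o,go)\le\max(\lambda(g^{-1})2^n,2^m),$$
so $g^{-1}\in Q_{m,n}$.

**Step 4: a maximal separated family and the upward map.** Given $(y,n)$ and $m$, any $y'$ with $(y,n)\,R\,(y',m)$ lies in $Q_{n,m}^{-1}y\cap Y$, which is finite. So $R$ has countable sections, and each element of $P_m=Y\times\{m\}$ is $R$-related to finitely many elements of $P_m$. Lemma 6 gives a Borel $T\subseteq P$, with distinct elements never $R$-related, such that every $p\in P$ is $R$-related to some element of $T$. By (LN) choose a Borel $U:T\to T$ with $(y,n+2)\,R\,U(y,n)$. Then $p\,F\,U(p)$, so $E_t(U)\subseteq F|T$ and $U$ is countable-to-one.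

**Step 5: orbits rise geometrically with controlled drift.** Fix an $F$-class that meets $T$ and $y_*\in Y$ whose pairs lie in it. For $p_0=(y_0,n_0)\in T$ in the class, let $p_i=U^i(p_0)=(y_i,n_i)$. Choose $g_0$ with $g_0y_0=y_*$. Let $h_i\in Q_{n_i+2,n_{i+1}}$ witness $(y_i,n_i+2)\,R\,(y_{i+1},n_{i+1})$, so $h_iy_{i+1}=y_i$. Put $g_{i+1}=g_ih_i$, so that $g_iy_i=y_*$, and let $z_i=g_io$, $\ell_i=\lambda(g_i)2^{n_i}$. From $2^{n_i+1}\le\lambda(h_i)2^{n_{i+1}}\le2^{n_i+3}$, multiplied by $\lambda(g_i)$, we get $2\ell_i\le\ell_{i+1}\le8\ell_i$. Further
$$d(z_{i+1},z_i)=d(g_ih_io,g_io)=\lambda(g_i)d(h_io,o)\le\lambda(g_i)\max(2^{n_i+2},\lambda(h_i)2^{n_{i+1}})=\max(4\ell_i,\ell_{i+1})\le2\ell_{i+1},$$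
so $d(z_j,z_0)\le2\sum_{i=1}^j\ell_i\le4\ell_j$.

**Step 6: each $F|T$-class contains at most $3D^7$ classes of $E_t(U)$.** Take $N$ pairwise tail-inequivalent elements of $T$ in the class, with data as in Step 5 for one $y_*$. Choose $H>2r_0$ exceeding all their $\ell_0$'s and all their $d(z_0,o)$'s. For each take the first index $j$ with $\ell_j\ge H$; then $j\ge1$ and $\ell_j\le8\ell_{j-1}<8H$. This gives $N$ elements $q_r=(y^r,n^r)\in T$ with data $g^r,z^r,\ell^r$ satisfying
$$g^ry^r=y_*,\qquad H\le\ell^r\le8H,\qquad d(z^r,o)\le H+32H=33H.$$
They are distinct because the initial elements are tail-inequivalent, so they are pairwise not $R$-related. For $r\neq r'$ put $g=(g^r)^{-1}g^{r'}$. Then $gy^{r'}=y^r$,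
$$d(go,o)=\frac{d(z^{r'},z^r)}{\lambda(g^r)},\qquad\lambda(g)2^{n^{r'}}=\frac{\ell^{r'}}{\lambda(g^r)},\qquad2^{n^r}=\frac{\ell^r}{\lambda(g^r)}.$$
Since $g\notin Q_{n^r,n^{r'}}$, either $\ell^{r'}/\ell^r\notin[\frac12,2]$ or $d(z^r,z^{r'})>\max(\ell^r,\ell^{r'})\ge H$. Split $[H,8H]$ into $[H,2H)$, $[2H,4H)$, $[4H,8H]$: the $z^r$ with $\ell^r$ in one interval are pairwise more than $H$ apart. The closed ball of radius $33H$ about $o$ is covered by $D^7$ closed balls of radius $33H/128$. Indeed the doubling condition is applied to balls of radii $33H,33H/2,\dots,33H/64$, and $33H/64>66r_0/64\ge r_0$. A ball of radius $33H/128$ has diameter at most $66H/128<H$, so it contains at most one of the $z^r$ belonging to one interval. Hence $N\le3D^7$.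

**Step 7: conclusion.** By (H2) and (H3), $F|T$ is hyperfinite, hence $\le_BE_0$ by (H1). The set $\{(x,(y,n))\in X\times T:x\,E_G^X\,y\}$ is Borel. Its section at $x$ is countable, being contained in the $F$-class of the pairs over the orbit of $x$. It is nonempty: $Y$ meets the orbit of $x$ in some $y$, and $(y,0)$ is $R$-related to an element of $T$, whose first coordinate is again in the orbit. A Borel uniformization reduces $E_G^X$ to $F|T$. $\blacksquare$

## 10. Similarity of closed sets, higher dimensions, reflections, invariant subsets

**Corollary C.**

1. (i) For every $d\ge1$, the similarity relation on the space $\mathcal F(\mathbb R^d)$ of all closed sets, and on the set of infinite discrete closed sets, is $\sim_BE_0$. The same holds for any closed group $G$ of similarities of $\mathbb R^d$ containing a nontrivial translation.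
2. (ii) For every $d\ge3$, conformal equivalence ($C^\infty$ conformal diffeomorphism) of domains $\mathbb R^d\setminus S$, $S$ discrete closed, is $\sim_BE_0$.
3. (iii) Theorem A also holds if anti-holomorphic equivalences are allowed.
4. (iv) For every $E$-invariant Borel $A\subseteq\mathcal F_d(\mathbb C)$, $E|A$ is either smooth or $\sim_BE_0$.

*Proof of (i), upper bound.* Apply Theorem B with $M=\mathbb R^d$, $o=0$ and $X=\mathcal F(\mathbb R^d)$. The action $(g,F)\mapsto gF$ is Borel by Lemma 1. Writing $g(u)=\lambda Au+b$, in the full similarity group $Q_C$ is the compact set given by $|b|\le C$, $C^{-1}\le\lambda\le C$, $A$ orthogonal; for a closed subgroup $G$ one intersects with $G$. So $G$-equivalence on $\mathcal F(\mathbb R^d)$ is $\le_BE_0$, and so is its restriction to the Borel set of infinite discrete closed sets.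

*Lower bound.* Let $G$ contain the translation by $v\ne0$. Choose a similarity $\sigma$ fixing $0$ with $\sigma(v)=e_1$. Then $\sigma G\sigma^{-1}$ contains the translation by $e_1$, and the Borel bijection $F\mapsto\sigma F$, which preserves the set of infinite discrete closed sets, turns $G$-equivalence into $\sigma G\sigma^{-1}$-equivalence. So assume that $G$ contains the translation by $e_1$. By Lemma 4 the Borel map $x\mapsto S_x$ reduces shift equivalence on $2^{\mathbb Z}\setminus\{0\}$ to $G$-equivalence of infinite discrete sets: shifts are realized by integer translations along $e_1$, which are in $G$, and every element of $G$ is a similarity. By Lemma 5, $E_0$ reduces to both relations in (i).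

**Lemma 8.** Let $d\ge2$, and call a map of $\mathbb R^d\cup\{\infty\}$ Möbius if it is in the group generated by inversions in spheres and reflections in hyperplanes. For finite $S,S'\subseteq\mathbb R^d$ let $S\approx S'$ iff $\varphi(S\cup\{\infty\})=S'\cup\{\infty\}$ for such a $\varphi$. Then $\approx$ is smooth.

*Proof.* We use that the Möbius maps fixing $\infty$ are exactly the similarities. Let $|S|=k$. For $k=0$ and for $k=1$ there is one class (translate). Let $k\ge2$. For every enumeration $(a_1,\dots,a_{k+1})$ of $S\cup\{\infty\}$ send $a_1$ to $\infty$ by a Möbius map $\mu$, for instance the identity if $a_1=\infty$ and $u\mapsto(u-a_1)/|u-a_1|^2$ otherwise. Take the distance matrix of $\mu(a_2),\dots,\mu(a_{k+1})\in\mathbb R^d$, divided by the distance of the first two of these points. It does not depend on $\mu$, since two choices differ by a similarity. Let $\mathcal M(S)$ be the lexicographically least of these $(k+1)!$ matrices. With the Borel enumeration of $S$ from Lemma 1 and the explicit $\mu$ above, $\mathcal M$ is Borel.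

If $\varphi(S\cup\{\infty\})=S'\cup\{\infty\}$, then the enumeration $(a_i)$ with the map $\mu$ and the enumeration $(\varphi(a_i))$ with the map $\mu\varphi^{-1}$ give the same matrix, so $\mathcal M(S)=\mathcal M(S')$. Conversely, let $\mathcal M(S)=\mathcal M(S')$. Then $k$ agrees, and for some enumerations $(a_i),(a_i')$ and maps $\mu,\mu'$ the normalized distance matrices coincide. Distance matrices determine finite ordered configurations up to isometry, so there is a similarity $\sigma$ with $\sigma\mu(a_i)=\mu'(a_i')$ for $i\ge2$; and both sides are $\infty$ for $i=1$. So $(\mu')^{-1}\sigma\mu$ maps $S\cup\{\infty\}$ onto $S'\cup\{\infty\}$. $\square$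

*Proof of (ii).* By Liouville's theorem, for $d\ge3$ conformal diffeomorphisms between domains in $\mathbb R^d$ are restrictions of Möbius maps $\varphi$. Taking complements, $\mathbb R^d\setminus S$ and $\mathbb R^d\setminus S'$ are equivalent iff $\varphi(S\cup\{\infty\})=S'\cup\{\infty\}$ for some Möbius $\varphi$; the converse holds because such a $\varphi$ restricts to a smooth conformal diffeomorphism of the complements. If $S$ is infinite, $\infty$ is the only accumulation point on both sides, so $\varphi$ fixes $\infty$ and is a similarity. Thus on infinite sets we have the similarity relation, which is $\sim_BE_0$ by (i). On finite sets the relation is smooth by Lemma 8. Together it is $\le_B\mathrm{id}\sqcup E_0$, which is hyperfinite, hence $\le_BE_0$ by (H1). The lower bound comes from the infinite sets.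

*Proof of (iii).* If $f:\mathbb C\setminus S\to\mathbb C\setminus S'$ is anti-holomorphic and bijective, then $\bar f$ is a biholomorphism onto the complement of the conjugate of $S'$. So by Proposition 2 the relation is: $\varphi(S\cup\{\infty\})=S'\cup\{\infty\}$ for some Möbius or anti-Möbius $\varphi$. For $d=2$ these are the Möbius maps of Lemma 8, so the relation is smooth on finite sets. For infinite sets $\varphi$ fixes $\infty$, so it is the similarity relation of $\mathbb R^2$, which is $\sim_BE_0$ by (i). Combine as in (ii).

*Proof of (iv).* $E|A\le_BE_0$ by Theorem A; in particular $E|A$ is Borel. If it is not smooth, $E_0\le_BE|A$ by (HKL). $\square$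

## 11. The unit disc, where doubling fails

**Proposition D.** Conformal equivalence of domains $\mathbb D\setminus S$, $S$ discrete and closed in $\mathbb D$, is not $\le_BE_0$.

*Proof.* **Step 1: equivalence is by $\mathrm{Aut}(\mathbb D)$.** A biholomorphism $f:\mathbb D\setminus S\to\mathbb D\setminus S'$ is bounded, so it extends holomorphically to $\mathbb D$, with values in the closed disc; by openness the extension maps into $\mathbb D$. The same applies to $f^{-1}$. The two compositions of the extensions are the identity on dense sets, so they are the identity by continuity. So $f$ is the restriction of some $g\in\mathrm{Aut}(\mathbb D)$ with $gS=S'$. Conversely every such $g$ gives an equivalence.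

**Step 2: coding a shift action.** Let $\Gamma\le\mathrm{Aut}(\mathbb D)$ be discrete and free of rank $2$ (for instance, after identifying $\mathrm{Aut}(\mathbb D)$ with $\mathrm{PSL}_2(\mathbb R)$, the group generated by the images of $\begin{pmatrix}1&2\\0&1\end{pmatrix}$ and $\begin{pmatrix}1&0\\2&1\end{pmatrix}$). Point stabilizers in a discrete subgroup are finite, and $\Gamma$ is torsion-free, so $\Gamma$ acts freely on $\mathbb D$. Let $p\in\mathbb D\setminus\Gamma0$, and for $x\in2^\Gamma$ put
$$S_x=\Gamma0\cup\{\gamma p:x(\gamma)=1\}.$$
The action of $\Gamma$ is properly discontinuous, so $S_x$ is discrete and closed in $\mathbb D$. The map $x\mapsto S_x$ is Borel: for $U$ open, $S_x\cap U\neq\emptyset$ iff $\Gamma0$ meets $U$ or $x(\gamma)=1$ for some $\gamma$ with $\gamma p\in U$. Since $\Gamma p$ is disjoint from $\Gamma0$ and $\gamma\mapsto\gamma p$ is injective, $S_x$ determines $x$. With $(\gamma x)(\delta)=x(\gamma^{-1}\delta)$ we have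
$$\gamma S_x=\Gamma0\cup\{\gamma\delta p:x(\delta)=1\}=S_{\gamma x}.$$

**Step 3: a contradiction with $\le_BE_0$.** Suppose conformal equivalence is $\le_BE_0$. Then so is the relation $x\,F'\,y$ iff $\mathbb D\setminus S_x$ and $\mathbb D\setminus S_y$ are conformally equivalent; in particular $F'$ is Borel. Its classes are countable: if $gS_x=S_y$, then $g$ maps two fixed distinct points of $\Gamma0\subseteq S_x$ into the countable set $\Gamma0\cup\Gamma p$, and an element of $\mathrm{Aut}(\mathbb D)$ is determined by its values at two distinct points. So there are countably many possible $g$, and $S_y=gS_x$ determines $y$. By (H1) $F'$ is hyperfinite. By Step 2 the shift orbit relation of $\Gamma$ on $2^\Gamma$ is contained in $F'$, so it is hyperfinite by (H1), and so is its restriction to the free part of $2^\Gamma$. The free part has full Bernoulli measure: for $\gamma\ne1$, which has infinite order, $\gamma x=x$ means that $x$ is constant on the infinite cosets $\langle\gamma\rangle\delta$, an event of measure $0$. But the orbit relation of a free action of a nonamenable group with an invariant probability measure is never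 hyperfinite (see JKL), and $\Gamma$, being free of rank $2$, is nonamenable. This is a contradiction. $\square$

**Where Theorem B breaks here.** Let $M=\mathbb D$ with the hyperbolic metric, $o=0$, $G=\mathrm{Aut}(\mathbb D)\cong\mathrm{PSL}_2(\mathbb R)$, $\lambda\equiv1$. Each $g\in G$ is $w\mapsto e^{i\theta}(w+c)/(1+\bar cw)$ with $|c|<1$, and $g(0)=e^{i\theta}c$. So $Q_C=\{g:d(g0,0)\le C\}$ restricts $|c|$ to an interval $[0,\rho]$ with $\rho<1$ and is compact. All hypotheses of Theorem B other than doubling hold, and $G$ acts in a Borel way on the space of discrete closed subsets of $\mathbb D$ by Lemma 1. By Proposition D the orbit equivalence relation of this action is not $\le_BE_0$. Hence the hyperbolic plane is not doubling in the sense of Theorem B, and the doubling hypothesis there cannot be omitted.
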